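\title{A Calabi--Yau threefold whose real locus is a closed hyperbolic manifold}

\begin{abstract}
Must a smooth projective real variety of dimension at least three be of general type if its real locus carries a metric of negative curvature? We show that the answer is no: there is a smooth real hypersurface of multidegree $(2,2,2,2)$ in $(\mathbb P^1)^4$, a Calabi--Yau threefold, whose real locus is a closed hyperbolic $3$-manifold. The manifold is the zero set of an explicit trigonometric polynomial on the $4$-torus. Its quotient by three reflections is a solid torus whose boundary is tiled by six hexagons, and the universal cover of this solid torus is realized as an infinite right-angled polyhedron in hyperbolic space. Higher multidegrees and cyclic covers give examples of Kodaira dimension $1$, $2$ and $3$.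
\end{abstract}

\section{The question and the results}\label{sec:intro}

A real algebraic variety is a variety defined by real equations, in the scheme-theoretic sense of algebraic geometry (as in Shafarevich or Hartshorne). If such a variety $X$ is smooth and projective of dimension $n$, its set of real points $X(\mathbb R)$ is a compact differentiable manifold of dimension $n$, possibly empty. The Kodaira dimension of $X$ is that of the complex variety $X_{\mathbb C}$. It measures the growth of the plurigenera $P_\nu=h^0(X_{\mathbb C},K_X^{\otimes\nu})$: one puts $\kappa(X)=-\infty$ if $P_\nu=0$ for all $\nu\ge1$, and otherwise $\kappa(X)$ is the least integer $\kappa\geq 0$ such that $P_\nu/\nu^{\kappa}$ is bounded. The variety $X$ is \emph{of general type} if $\kappa(X)=n$. The following question is posed in \cite{nash}.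

\begin{quote}
\textbf{Question.} Let $X$ be a smooth projective real algebraic variety of dimension $n\ge3$. Assume that $X(\mathbb R)$ is nonempty and carries a Riemannian metric of negative sectional curvature. Is $X$ of general type?
\end{quote}

The simplest examples suggest that the answer is yes. For a complex curve the values $\kappa=-\infty,0,1$ correspond to metrics of positive, zero and negative curvature on the Riemann surface. The same pattern appears in the first real loci one meets: projective space has $\kappa=-\infty$ and $\mathbb P^n(\mathbb R)$ is spherical, while an abelian variety has $\kappa=0$ and the components of its real locus are flat tori. For $n\geq 2$ a torus has no negatively curved metric, because by Preissmann's theorem every abelian subgroup of the fundamental group of a closed negatively curved manifold is cyclic.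

For $n=2$ the pattern breaks for a cheap reason. Blowing up a real point replaces the real locus by its connected sum with $\mathbb P^n(\mathbb R)$ and does not change $\kappa$. The plane blown up at two real points is a rational surface whose real locus has Euler characteristic $-1$, and so carries a hyperbolic metric. For $n\ge3$ this device is useless: the connected sum has an element of order two in its fundamental group, whereas a closed negatively curved manifold has contractible universal cover and hence torsion-free fundamental group. Nevertheless, the answer is negative already in dimension three. By a \emph{closed hyperbolic $3$-manifold} we mean a connected closed $3$-manifold with a metric of constant curvature $-1$.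

\begin{theorem}\label{thm:A}
There is a smooth real hypersurface $X\subset(\mathbb P^1)^4$ of multidegree $(2,2,2,2)$ such that $X(\mathbb R)$ is a connected closed $3$-manifold carrying a metric of constant curvature $-1$. Here $K_X\cong\mathcal O_X$, so $\kappa(X)=0$ and $X$ is not of general type.
\end{theorem}

By the Lefschetz hyperplane theorem $X_{\mathbb C}$ has the fundamental group of $(\mathbb P^1)^4(\mathbb C)$, so it is simply connected and $X$ is a Calabi--Yau threefold. Theorem~\ref{thm:A} is the case $m=d_1=\dots=d_4=1$ of the following statement.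

\begin{theorem}\label{thm:B}
There is a closed hyperbolic $3$-manifold $M=M_1$ with connected $m$-fold cyclic covers $M_m$ $(m\ge1)$, pairwise non-homeomorphic, such that for all integers $d_1,d_2,d_3\ge1$, $d_4\ge m$ there is a smooth real hypersurface $X\subset(\mathbb P^1)^4$ of multidegree $(2d_1,2d_2,2d_3,2d_4)$ with $X(\mathbb R)\cong M_m$ and, whenever some $d_i=1$,
\[
\kappa(X)=\#\{i: d_i\ge2\}.
\]
In particular $\kappa(X)=0,1,2,3$ all occur, and $\kappa=1$ and $\kappa=2$ each occur with infinitely many different closed hyperbolic $3$-manifolds as real locus.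
\end{theorem}

The one value left for threefolds is $\kappa=-\infty$, which in dimension three means uniruled (Miyaoka, Mori). That uniruled varieties of dimension at least three cannot have negatively curved real locus is a symplectic result due to Viterbo and to Eliashberg, Givental and Hofer \cite{egh}; it is not used here. The case $n=3$ answers the Question, read as a statement about all $n\ge3$; we do not claim counterexamples in each individual dimension $n\ge4$.

The proof first removes the algebraic geometry: real forms of multidegree $(2,2,2,2)$ are the same as trigonometric polynomials on the $4$-torus of degree at most one in each variable, so the task is to find such a polynomial whose zero set is hyperbolic (Section~\ref{sec:trig}). The zero set is then built from reflected copies of one piece, and it is hyperbolic as soon as that piece can be given the shape of a right-angled hyperbolic polyhedron. Section~\ref{sec:model} shows this mechanism one dimension lower; Sections~\ref{sec:M}--\ref{sec:hyp} carry it out in dimension three.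

\section{Trigonometric polynomials and hypersurfaces in $(\mathbb P^1)^n$}\label{sec:trig}

Let $\mathbb T=\mathbb R/2\pi\mathbb Z$, and identify $\mathbb T$ with $\mathbb P^1(\mathbb R)$ by $\theta\mapsto[u:v]=[\cos\frac\theta2:\sin\frac\theta2]$. A real trigonometric polynomial of degree $\le d$ in $\theta$ is a real linear combination of $1$, $\cos j\theta$, $\sin j\theta$ with $1\le j\le d$. Evaluate a real binary form of degree $2d$ at the unit vector $(\cos\frac\theta2,\sin\frac\theta2)$. A monomial of degree $2d$ is a product of $d$ of the monomials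
\[
u^2=\tfrac12(1+\cos\theta),\qquad uv=\tfrac12\sin\theta,\qquad v^2=\tfrac12(1-\cos\theta),
\]
so the result is a trigonometric polynomial of degree $\le d$. A form that vanishes on the unit circle is zero, and both spaces have dimension $2d+1$, so evaluation is an isomorphism. Taking tensor products, real forms $Q$ of multidegree $(2d_1,\dots,2d_n)$ on $(\mathbb P^1)^n$ correspond to real trigonometric polynomials $f$ on $\mathbb T^n=(\mathbb P^1)^n(\mathbb R)$ of degree $\le d_i$ in the $i$-th variable, and the real zero set of $Q$ is $f^{-1}(0)$.

If $0$ is a regular value of $f$, the hypersurface $\{Q=0\}$ is smooth at its real points but may be singular at non-real ones. A small perturbation repairs this without changing the real locus.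

\begin{proposition}\label{prop:real}
Let $n\ge2$ and $d_1,\dots,d_n\ge1$. Let $f$ be a real trigonometric polynomial on $\mathbb T^n$ of degree $\le d_i$ in the $i$-th variable, with $0$ as a regular value. Then there is a smooth real hypersurface $X\subset(\mathbb P^1)^n$ of multidegree $(2d_1,\dots,2d_n)$, with $X_{\mathbb C}$ irreducible, such that $X(\mathbb R)$ is diffeomorphic to $f^{-1}(0)$. Moreover $K_X\cong\mathcal O_X(2d_1-2,\dots,2d_n-2)$, and if some $d_i=1$, then $\kappa(X)=\#\{i:d_i\ge2\}$.
\end{proposition}

\begin{proof}
Let $Q$ be the form corresponding to $f$. The continuous function $|f|+|df|$ has a positive minimum $\varepsilon$ on $\mathbb T^n$. The space of forms is finite-dimensional, so there is a ball of real forms $Q'$ around $Q$ whose functions $f'$ satisfy $|f'-f|+|df'-df|<\varepsilon/2$ everywhere.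

The complex forms of the given multidegree make up a base point free linear system, so by Bertini's theorem those with smooth zero scheme contain a nonempty Zariski open set. A complex polynomial that vanishes on a ball in $\mathbb R^N$ has all its partial derivatives zero at the center and so vanishes on $\mathbb C^N$. Hence the ball contains a real form $Q'$ such that $X=\{Q'=0\}$ is smooth. Since $X_{\mathbb C}$ is a smooth ample divisor in a connected variety of dimension $\geq 2$, it is connected by the Lefschetz hyperplane theorem; being smooth and connected, it is irreducible.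

Put $f_a=f+a(f'-f)$ for $a\in(-1,2)$. Since $|a|<2$, we have $|f_a|+|df_a|>0$, so $0$ is a regular value of each $f_a$. Therefore $W=\{(\theta,a):f_a(\theta)=0\}$ is a submanifold of $\mathbb T^n\times(-1,2)$. The projection $W\to(-1,2)$ is proper, and it is a submersion: at a point of $W$ choose a vector $\xi$ tangent to $\mathbb T^n$ with $df_a(\xi)=f-f'$; then $(\xi,1)$ is tangent to $W$. By Ehresmann's theorem a proper submersion is a locally trivial fiber bundle, so the fibers $f^{-1}(0)$ and $f'^{-1}(0)=X(\mathbb R)$ are diffeomorphic.

The canonical bundle of $(\mathbb P^1)^n$ is $\mathcal O(-2,\dots,-2)$, and the adjunction formula gives $K_X$. Let $I=\{i:d_i\ge2\}$ and assume $|I|\le n-1$. If $I$ is empty, then $K_X$ is trivial, all $P_\nu$ equal $1$, and $\kappa(X)=0$. Otherwise $K_X=p^*L$, where $p\colon X_{\mathbb C}\to Y=(\mathbb P^1)^I$ is the projection and $L=\mathcal O\big((2d_i-2)_{i\in I}\big)$ is ample. A fiber of $(\mathbb P^1)^n\to Y$ is a product of $n-|I|\ge1$ projective lines, and $Q'$ restricts to a form of positive multidegree on it, which has a zero. So $p$ is surjective, pullback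 of sections is injective, and $P_\nu\ge h^0(Y,L^{\nu})\ge\nu^{|I|}$. On the other hand $P_\nu=h^0(Y,L^\nu\otimes p_*\mathcal O_X)$ by the projection formula, and for large $\nu$ this is the Hilbert polynomial of a coherent sheaf on $Y$, of degree at most $\dim Y=|I|$. Hence $\kappa(X)=|I|$.
\end{proof}

\section{Reflections, and a model in dimension two}\label{sec:model}

A function that depends on angles $\theta_1,\theta_2,\theta_3$ only through their cosines is invariant under the group $\Gamma\cong(\mathbb Z/2)^3$ generated by the reflections $r_i\colon\theta_i\mapsto-\theta_i$. The quotient $\mathbb T^3/\Gamma$ is the cube $C=[-1,1]^3$ with coordinates $x_i=\cos\theta_i$, and the zero set of the function can be rebuilt from eight copies of its image. The following construction records how.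

A \emph{colored space} is a space $Y$ with three closed subsets $W_1,W_2,W_3$, its \emph{walls}. For $y\in Y$ let $\Gamma_y\subset\Gamma$ be generated by the $r_i$ with $y\in W_i$, and put
\[
\mathcal U(Y)=(Y\times\Gamma)/\!\sim,\qquad (y,\gamma)\sim(y,\gamma')\iff\gamma^{-1}\gamma'\in\Gamma_y .
\]
A homeomorphism $Y\to Y'$ that maps $W_i$ onto $W_i'$ for each $i$ induces a homeomorphism $\mathcal U(Y)\to\mathcal U(Y')$. If $Y$ is connected and every wall is nonempty, then $\mathcal U(Y)$ is connected, since the copies $Y\times\{\gamma\}$ and $Y\times\{\gamma r_i\}$ meet along $W_i$.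

\begin{lemma}\label{lem:U}
Let $B$ be a point or the circle $\mathbb T$, let $g\colon C\times B\to\mathbb R$ be continuous, and let $Y=g^{-1}(0)$ have the walls $W_i=Y\cap\{x_i=\pm1\}$. Then $\mathcal U(Y)$ is homeomorphic to $Z=\{(\theta,b)\in\mathbb T^3\times B: g(\cos\theta_1,\cos\theta_2,\cos\theta_3,b)=0\}$.
\end{lemma}

\begin{proof}
The map $Y\times\Gamma\to Z$, $(x,b,\gamma)\mapsto(\gamma\cdot(\arccos x_i)_i,b)$, is continuous and onto. The angles $\pm\arccos x_i$ agree in $\mathbb T$ exactly when $x_i=\pm1$, so the fibers of the map are the equivalence classes. The induced map $\mathcal U(Y)\to Z$ is a continuous bijection from a compact space to a Hausdorff space.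
\end{proof}

\begin{example}\label{ex:model}
Let $S=\{\cos\theta_1+\cos\theta_2+\cos\theta_3=0\}\subset\mathbb T^3$. The differential of the function vanishes only where all $\cos\theta_i=\pm1$, and there the function is an odd integer. So $S$ is a smooth orientable closed surface. Its quotient $Y$ is the section of $C$ by the plane $x_1+x_2+x_3=0$, the hexagon with vertices $(1,-1,0)$, $(1,0,-1)$, $(0,1,-1)$, $(-1,1,0)$, $(-1,0,1)$, $(0,-1,1)$. The sides lie successively on the faces $x_1=1$, $x_3=-1$, $x_2=1$, $x_1=-1$, $x_3=1$, $x_2=-1$, so they belong to the walls $1,3,2,1,3,2$. In $S\cong\mathcal U(Y)$ the hexagon has $8$ preimages, each side has $4$ and each vertex has $2$. Thus $\chi(S)=8-24+12=-4$, and $S$ has genus $3$.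

Now let $Y'$ be a regular right-angled hexagon in the hyperbolic plane; it exists because the angle of a regular hexagon decreases continuously from $2\pi/3$ to $0$ as the hexagon grows. Color its sides $1,3,2,1,3,2$. Then $S\cong\mathcal U(Y')$, and the metric of $Y'$ makes $\mathcal U(Y')$ a hyperbolic surface: two copies of $Y'$ meet along a side, and because adjacent sides have different colors, four right angles meet at a vertex and add up to $2\pi$. Proposition~\ref{prop:real} with $n=3$ and $d_i=1$ gives a smooth surface in $(\mathbb P^1)^3$ with trivial canonical bundle and real locus $S$.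
\end{example}

The direct generalization would use four cosines and a hyperplane section of the $4$-cube. Such a section has at most eight faces, and this is too few. In a compact right-angled polyhedron in $\mathbb H^3$, the link of a vertex of valence $v$ is a right-angled spherical polygon of area $(4-v)\pi/2$, so $v=3$. A face with $k$ sides is then a right-angled hyperbolic polygon of area $(k-4)\pi/2$, so $k\ge5$. Euler's formula for a trivalent polyhedron reads $\sum(6-k)=12$, the sum being over the faces, so there are at least twelve faces.

We therefore keep three reflections and leave the fourth angle $s$ free. If the function does not depend on $s$, the zero set is $S\times\mathbb T$, the quotient is the solid torus $Y\times\mathbb T$, and the six sides sweep out six annuli. This manifold is not hyperbolic, by Preissmann's theorem. The remedy is to let the section move with $s$ so that each side in turn shrinks to a point, is absent for a short while, and reappears. Each annulus is then cut into a disk. The quotient is still a solid torus, and its universal cover has infinitely many faces, so the count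 above is no longer an obstacle.

\section{The manifold $M$}\label{sec:M}

A side of the hexagon disappears when the section passes through a vertex of the cube, so we design the function by its values at the vertices. Besides $o^{\pm}=\pm(1,1,1)$ the cube has six vertices, which form a closed path of edges; with indices mod $6$ and $\pm$ standing for $\pm1$, they are
\[
\begin{array}{lll}
w_0=(+,-,-), & w_1=(+,+,-), & w_2=(-,+,-),\\
w_3=(-,+,+), & w_4=(-,-,+), & w_5=(+,-,+).
\end{array}
\]
The map $\rho(x_1,x_2,x_3)=-(x_2,x_3,x_1)$ preserves $C$, exchanges $o^+$ and $o^-$, and sends $w_j$ to $w_{j+1}$. The linear function $x_1+x_2+x_3$ has the value $(-1)^{j+1}$ at $w_j$. We want a function, affine in each $x_i$ and of degree one in $s$, whose value at $w_j$ has this sign except in a short window around $s=j\pi/3$. Fix $h$ with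
\[
\tfrac{\sqrt3}2<h<1,\qquad\text{and put}\quad\delta=\arccos h\in(0,\tfrac\pi6).
\]
With $c_j=c_j(s)=\cos(s+\frac{2\pi j}3)$ define
\begin{align*}
g(x,s)&=h(x_1+x_2+x_3)+\tfrac12\big(c_0x_2x_3+c_1x_1x_2+c_2x_3x_1\big),\\
f(\theta_1,\theta_2,\theta_3,s)&=g(\cos\theta_1,\cos\theta_2,\cos\theta_3,s),
\end{align*}
and let $M=f^{-1}(0)\subset\mathbb T^4$ and $P=g^{-1}(0)\subset C\times\mathbb T$. The function $f$ has degree $\le1$ in each variable. By Lemma~\ref{lem:U}, $M\cong\mathcal U(P)$ for the walls $W_i=P\cap\{x_i=\pm1\}$.

\begin{lemma}\label{lem:g}
\begin{enumerate}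
\item[(a)] $g(\rho x,s+\frac\pi3)=-g(x,s)$.
\item[(b)] $g(o^\pm,s)=\pm3h$ and $g(w_j,s)=(-1)^{j+1}\big(h-\cos(s-\frac{j\pi}3)\big)$.
\item[(c)] $\partial g/\partial x_i>0$ on $C\times\mathbb T$ for $i=1,2,3$.
\item[(d)] $0$ is a regular value of $f$, so $M$ is a smooth closed $3$-manifold.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) From $\cos(\alpha+\pi)=-\cos\alpha$ we get $c_0(s+\frac\pi3)=-c_2(s)$, $c_1(s+\frac\pi3)=-c_0(s)$ and $c_2(s+\frac\pi3)=-c_1(s)$. For $x'=\rho x$ we have $x'_2x'_3=x_3x_1$, $x'_1x'_2=x_2x_3$ and $x'_3x'_1=x_1x_2$. So the quadratic part of $g$ changes sign, and so does the linear part.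

(b) Since $c_0+c_1+c_2=0$, we have $g(o^\pm,s)=\pm3h$ and
\[
g(w_1,s)=h+\tfrac12(-c_0+c_1-c_2)=h+c_1=h-\cos(s-\tfrac\pi3).
\]
By (a), $g(w_j,s)=(-1)^{j-1}g\big(w_1,s-(j-1)\frac\pi3\big)$, which is the stated value.

(c) We have $\partial_1g=h+\frac12(c_1x_2+c_2x_3)\ge h-\frac12(|c_1|+|c_2|)$. Here $c_1+c_2=-\cos s$ and $c_1-c_2=-\sqrt3\sin s$, so $|c_1|+|c_2|=\max(|c_1+c_2|,|c_1-c_2|)\le\sqrt3$ and $\partial_1g\ge h-\frac{\sqrt3}2>0$. Differentiating (a) in $x_2$ and in $x_3$ gives $\partial_2g(x,s)=\partial_1g(\rho x,s+\frac\pi3)$ and $\partial_3g(x,s)=\partial_2g(\rho x,s+\frac\pi3)$.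

(d) Let $f(\theta,s)=0$ and $x_i=\cos\theta_i$. If some $x_i\ne\pm1$, then $\partial f/\partial\theta_i=-\sin\theta_i\,\partial_ig\ne0$ by (c). Otherwise $x$ is a vertex, by (b) it is some $w_j$ with $\cos(s-\frac{j\pi}3)=h$, and $\partial f/\partial s=(-1)^{j+1}\sin(s-\frac{j\pi}3)\ne0$ because $h<1$.
\end{proof}

By (b), the value at $w_j$ has the exceptional sign exactly in the window $|s-\frac{j\pi}3|<\delta$ mod $2\pi$. The bound $h>\frac{\sqrt3}2$ gives the monotonicity (c), and it also makes the six windows disjoint, since $2\delta<\frac\pi3$. The bound $h<1$ makes them nonempty.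

\begin{remark}
For $h=1$ both $f$ and $df$ vanish at the point with $x=w_j$, $s=\frac{j\pi}3$. For $h>1$, multiply the quadratic part of $g$ by $a\in[0,1]$. Then (c) still holds and the vertex values $\pm3h$ and $\pm(h-a\cos(s-\frac{j\pi}3))$ never vanish, so $0$ is a regular value throughout, and Ehresmann's theorem gives $M\cong S\times\mathbb T$.
\end{remark}

The goal of the next three sections is the following.

\begin{proposition}\label{prop:hyp}
$M$ is connected and carries a metric of constant curvature $-1$.
\end{proposition}

\section{The quotient: a solid torus tiled by hexagons}\label{sec:P}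

We determine $P$ together with its walls. One observation is used twice: \emph{if $K$ is a compact metric space, $\psi\colon K\times[a,b]\to\mathbb R$ is continuous, and each $\psi(k,\cdot)$ has exactly one zero, then the zero depends continuously on $k$}, because its graph $\psi^{-1}(0)$ is compact.

\begin{lemma}\label{lem:P}
There is a homeomorphism $P\cong D^2\times\mathbb T$, compatible with the projections to $\mathbb T$, that takes $P\cap(\partial C\times\mathbb T)$ onto $\partial D^2\times\mathbb T$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:g}(c), $g$ increases in the direction $(1,1,1)$, so each slice of $P$ is a graph over its projection along that direction; we show that the projection is star-shaped. Let $\operatorname{pr}$ be the orthogonal projection onto the plane $\{p_1+p_2+p_3=0\}$, and let $H=\operatorname{pr}(C)=\{p:\max p_i-\min p_i\le2\}$. For $p\in H$ the line $p+\mathbb R(1,1,1)$ meets $C$ in the segment from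
\[
p^-=p-(1+\min p_i)(1,1,1)\qquad\text{to}\qquad p^+=p+(1-\max p_i)(1,1,1),
\]
which is a single point when $p\in\partial H$. The function $g(\cdot,s)$ is strictly increasing along the segment, so it has at most one zero there, and it has one if and only if
\[
\psi(p,s)=\min\big(g(p^+,s),\,-g(p^-,s)\big)\ge0 .
\]
Hence $(\operatorname{pr},s)$ is a continuous bijection, and by compactness a homeomorphism, from $P$ onto $U=\{\psi\ge0\}\subset H\times\mathbb T$. A point of the segment lies in $\partial C$ exactly when it is $p^+$ or $p^-$, so $P\cap(\partial C\times\mathbb T)$ corresponds to $\{\psi=0\}$.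

Let $p\in\partial H$ and $\lambda\in[0,1]$. The $i$-th coordinate of $(\lambda p)^+$ has $\lambda$-derivative $p_i-\max_jp_j\le0$, and at least one of these is negative, since $p\neq 0$ has coordinate sum zero. So $g((\lambda p)^+,s)$ is strictly decreasing in $\lambda$. The coordinates of $(\lambda p)^-$ have derivatives $p_i-\min_jp_j\ge0$, not all zero, so $-g((\lambda p)^-,s)$ is strictly decreasing too. Thus $\lambda\mapsto\psi(\lambda p,s)$ is strictly decreasing, with value $3h>0$ at $\lambda=0$ and $-|g(p^+,s)|\le0$ at $\lambda=1$. It has a unique zero $\lambda(p,s)\in(0,1]$, continuous in $(p,s)\in\partial H\times\mathbb T$. Dividing by $\lambda(p,s)$ along each ray maps $U$ homeomorphically onto $H\times\mathbb T$ and $\{\psi=0\}$ onto $\partial H\times\mathbb T$, and $H$ is a disk.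
\end{proof}

Let $\tilde P\subset C\times\mathbb R$ be the preimage of $P$. It is the universal cover, homeomorphic to $D^2\times\mathbb R$, with deck translation $s\mapsto s+2\pi$, and $\partial\tilde P=\tilde P\cap(\partial C\times\mathbb R)$. Let $\Phi_j$ be the face of $C$ that contains $w_{j-1},w_j,w_{j+1}$:
\[
\begin{array}{lll}
\Phi_0=\{x_1=1\}, & \Phi_1=\{x_3=-1\}, & \Phi_2=\{x_2=1\},\\
\Phi_3=\{x_1=-1\}, & \Phi_4=\{x_3=1\}, & \Phi_5=\{x_2=-1\}.
\end{array}
\]
These are the faces of Example~\ref{ex:model} in the same order. The map $\hat\rho(x,s)=(\rho x,s+\frac\pi3)$ preserves $\tilde P$ by Lemma~\ref{lem:g}(a), sends $\Phi_j\times\mathbb R$ to $\Phi_{j+1}\times\mathbb R$, and $\hat\rho^{\,6}$ is the deck translation. We shall see that $\tilde P$ misses $\Phi_j$ during the window around $\frac{j\pi}3$. The part of $\tilde P$ on that face between two consecutive windows is a \emph{facet}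
\[
D_k=\big\{(x,s)\in\tilde P:\ x\in\Phi_{k\bmod6},\ \ \tfrac{k\pi}3+\delta\le s\le\tfrac{(k+6)\pi}3-\delta\big\},\qquad k\in\mathbb Z,
\]
and $\hat\rho D_k=D_{k+1}$. The pattern of the facets will occur again in hyperbolic space, so we give it a name.

\begin{definition}\label{def:tiling}
A \emph{$(1,4,5)$-tiling} of a space $Z$ is a locally finite cover $(E_k)_{k\in\mathbb Z}$ of $Z$ by closed subsets, each homeomorphic to a closed disk, with the following property for every $k$. The sets $E_k\cap E_l$ for
\begin{equation}\label{eq:cyc}
l=k-5,\ k-4,\ k+1,\ k+5,\ k+4,\ k-1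
\end{equation}
are arcs that make up the boundary circle of $E_k$ in this cyclic order, consecutive arcs meeting in one common endpoint and other pairs being disjoint; and $E_k\cap E_l=\varnothing$ for all other $l\ne k$.
\end{definition}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.15cm,y=0.8cm]
\fill[gray!25] (1.3,1)--(1.5,0.5)--(5.5,0.5)--(5.7,0)--(6.3,0)--(6.7,1)--(6.5,1.5)--(2.5,1.5)--(2.3,2)--(1.7,2)--cycle;
\begin{scope}
\clip (-0.6,-1.45) rectangle (8.6,3.45);
\foreach \j in {-2,...,3} \foreach \n in {-12,-6,0,6}
\draw ({\j+\n+1.3},{\j+1})--({\j+\n+1.5},{\j+0.5})--({\j+\n+5.5},{\j+0.5})--({\j+\n+5.7},{\j})--({\j+\n+6.3},{\j})--({\j+\n+6.7},{\j+1})--({\j+\n+7.3},{\j+1});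
\end{scope}
\foreach \a/\b in {1.3/1,1.7/2,2.3/2,6.7/1,6.3/0,5.7/0} \fill (\a,\b) circle (1.6pt);
\foreach \a/\b/\k in {4/1/1,3/0/0,7.8/0/6,7/-1/5,2/-1/-1,0.3/2/-4,5/2/2,1/3/-3,5.5/3/3,0/1/-5,8.1/1/7} \node at (\a,\b) {$D_{\k}$};
\foreach \b/\k in {-1/5,0/0,1/1,2/2,3/3} \node at (-1.1,\b) {$\Phi_{\k}$};
\draw[->] (-0.6,-1.8)--(8.7,-1.8) node[right] {$s$};
\foreach \a/\t in {0/0,1/\frac{\pi}{3},2/\frac{2\pi}{3},6/2\pi,7/\frac{7\pi}{3}} \draw (\a,-1.72)--(\a,-1.88) node[below] {$\t$};
\end{tikzpicture}
\caption{Part of the cylinder $\partial\tilde P$, unrolled and drawn schematically. The row labeled $\Phi_j$ is the part lying on that face of the cube. It is interrupted in the windows around $s=j\pi/3$ mod $2\pi$, where the rows above and below it touch. The shaded facet $D_1$ is a hexagon with neighbors $D_{-4},D_{-3},D_2,D_6,D_5,D_0$.}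
\label{fig:tiling}
\end{figure}

\begin{lemma}\label{lem:D}
The facets $D_k$ form a $(1,4,5)$-tiling of $\partial\tilde P$.
\end{lemma}

\begin{proof}
The family is locally finite because of the $s$-intervals, and the intervals of facets over the same face are disjoint. Using $\hat\rho$, it suffices to study the face $\Phi_1$ and the facet $D_1$ (Figure~\ref{fig:tiling}). The vertices of $\Phi_1$ are $w_1,w_0,o^-,w_2$.

\emph{The facets cover.} On $\Phi_1$ the function $g(\cdot,s)$ increases in $x_1$ and $x_2$, so its maximum is $g(w_1,s)=h-\cos(s-\frac\pi3)$. This is negative for $|s-\frac\pi3|<\delta$ mod $2\pi$. So every point of $\tilde P$ over $\Phi_1$ lies in some $D_k$ with $k\equiv1$ mod $6$.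

\emph{$D_1$ is a disk.} Let $s_-=\frac\pi3+\delta$, $s_+=\frac{7\pi}3-\delta$ and $s\in[s_-,s_+]$. We repeat the argument of Lemma~\ref{lem:P} one dimension lower. For $d\in[-2,2]$ the segment $\{x_1-x_2=d\}$ in $\Phi_1$ has a lower end $l(d)$ and an upper end $u(d)$. For $d\ge0$ they are $l(d)=(d-1,-1,-1)$ on the edge $o^-w_0$ and $u(d)=(1,1-d,-1)$ on $w_1w_0$; for $d\le0$ they are $l(d)=(-1,-1-d,-1)$ on $o^-w_2$ and $u(d)=(1+d,1,-1)$ on $w_1w_2$. The segment contains a zero of $g(\cdot,s)$, necessarily unique, if and only if $\chi(d,s)=\min\big(g(u(d),s),-g(l(d),s)\big)\ge0$. On each of $[0,2]$ and $[-2,0]$ the function $\chi$ is strictly decreasing in $|d|$. At $d=0$ it is $\min(g(w_1,s),3h)$, which is positive for $s_-<s<s_+$ and zero for $s=s_\pm$; at $d=\pm2$ the two ends coincide and $\chi\le0$. So $\chi(\cdot,s)$ has a unique zero $d_+(s)\in[0,2]$ and a unique zero $d_-(s)\in[-2,0]$, both continuous in $s$, with $d_-<0<d_+$ on $(s_-,s_+)$ and $d_-=d_+=0$ at $s_\pm$. The map $(x,s)\mapsto(x_1-x_2,s)$ is a homeomorphism from $D_1$ onto the region $d_-(s)\le d\le d_+(s)$ between two graphs that meet at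 both ends, which is a closed disk. For $d_-<d<d_+$ we have $\chi>0$, so the zero lies strictly inside the segment, in the interior of $\Phi_1$. Thus interior points of $D_1$ lie on no other facet.

\emph{The boundary arc $d=d_-$.} Here the zero is $u(d)$ or $l(d)$, so it is the unique zero of $g(\cdot,s)$ on the path $w_1\to w_2\to o^-$, along which $g$ strictly decreases. Since $g(w_2,s)=\cos(s-\frac{2\pi}3)-h$, it lies on the edge $w_1w_2\subset\Phi_2$ when $|s-\frac{2\pi}3|\ge\delta$ and on $w_2o^-\subset\Phi_3$ when $|s-\frac{2\pi}3|\le\delta$, mod $2\pi$. The $s$-intervals of $D_{-4}$, $D_2$ and $D_{-3}$ are $[-\frac{4\pi}3+\delta,\frac{2\pi}3-\delta]$, $[\frac{2\pi}3+\delta,\frac{8\pi}3-\delta]$ and $[-\pi+\delta,\pi-\delta]$. Because $2\delta<\frac\pi3$, the point lies on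
\[
D_{-4}\ \text{for } s\in[s_-,\tfrac{2\pi}3-\delta],\quad D_{-3}\ \text{for } s\in[\tfrac{2\pi}3-\delta,\tfrac{2\pi}3+\delta],\quad D_2\ \text{for } s\in[\tfrac{2\pi}3+\delta,s_+],
\]
and each of the three intervals has positive length.

\emph{The boundary arc $d=d_+$.} This is the zero on the path $w_1\to w_0\to o^-$. Since $g(w_0,s)=\cos s-h$, it lies on $w_1w_0\subset\Phi_0$ when $|s|\ge\delta$ and on $w_0o^-\subset\Phi_5$ when $|s|\le\delta$, mod $2\pi$. The intervals of $D_0$, $D_6$ and $D_5$ are $[\delta,2\pi-\delta]$, $[2\pi+\delta,4\pi-\delta]$ and $[\frac{5\pi}3+\delta,\frac{11\pi}3-\delta]$. So the point lies on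
\[
D_0\ \text{for } s\in[s_-,2\pi-\delta],\quad D_5\ \text{for } s\in[2\pi-\delta,2\pi+\delta],\quad D_6\ \text{for } s\in[2\pi+\delta,s_+],
\]
again with intervals of positive length.

Going up along $d_-$ and back along $d_+$ we meet $D_{-4},D_{-3},D_2,D_6,D_5,D_0$, which is \eqref{eq:cyc} for $k=1$. A point of $\partial\tilde P$ lies on exactly one facet for each face of the cube that contains it. The six junction points lie over $w_1,w_2,w_2,w_1,w_0,w_0$, each on three faces of the cube, and the three facets are $D_1$ and the two neighbors just listed. The other boundary points lie over the interiors of edges, hence on two facets. So the six arcs are the full intersections with the six neighbors, and $D_1$ meets no other facet.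
\end{proof}

Give the index $k$ the \emph{color} $\operatorname{col}(k)=1,3,2$ according as $k\equiv0,1,2$ mod $3$. Then $\Phi_{k\bmod6}\subset\{x_{\operatorname{col}(k)}=\pm1\}$, so the wall $W_i$ of $P$ is the image of the union of the $D_k$ of color $i$.

\section{A right-angled polyhedron with screw symmetry}\label{sec:poly}

We now look for a convex polyhedron in $\mathbb H^3$ whose facets form a $(1,4,5)$-tiling and meet at right angles. We use the hyperboloid model: $\mathbb H^3=\{y\in\mathbb R^4:\langle y,y\rangle=-1,\ y_4>0\}$ with $\langle y,z\rangle=y_1z_1+y_2z_2+y_3z_3-y_4z_4$. The following facts are standard. Linear maps that preserve the form and the sheet are isometries. The tangent space at $y$ is $y^\perp$, on which the form is positive definite. If $\langle e,e\rangle=1$, then $e^\perp\cap\mathbb H^3$ is a totally geodesic plane with unit normal $e$, the two half-spaces that it bounds are convex, and the reflection in it is $y\mapsto y-2\langle y,e\rangle e$. If $\langle z,z\rangle<0$ and $z_4>0$, then $\langle y,z\rangle<0$ for all $y\in\mathbb H^3$.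

The symmetry $\hat\rho$ permutes the facets transitively and translates along the cylinder. So we ask that the planes of the polyhedron form one orbit of a screw motion. Use cylindrical coordinates
\[
y=(\sinh r\cos\varphi,\ \sinh r\sin\varphi,\ \cosh r\sinh t,\ \cosh r\cosh t),\qquad r\ge0,
\]
about the axis $\{r=0\}$, and let $\sigma(r,\varphi,t)=(r,\varphi+\tau,t+\ell)$ with $\ell>0$; this is the linear isometry that rotates $(y_1,y_2)$ by $\tau$ and boosts $(y_3,y_4)$ by $\ell$. For $0<\eta<1$ put
\[
e_k=\frac1{\sqrt{1-\eta}}\big(\cos k\tau,\ \sin k\tau,\ \sqrt\eta\,\sinh k\ell,\ \sqrt\eta\,\cosh k\ell\big).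
\]
Then $\sigma e_k=e_{k+1}$, and the addition formulas give
\begin{align}
\langle e_i,e_{i+k}\rangle&=a_k:=\frac{\cos k\tau-\eta\cosh k\ell}{1-\eta},\label{eq:ak}\\
\sqrt{1-\eta}\,\langle y,e_k\rangle&=\sinh r\,\cos(\varphi-k\tau)-\sqrt\eta\,\cosh r\,\cosh(t-k\ell).\label{eq:ye}
\end{align}
In particular $a_0=1$ and $a_{-k}=a_k$.

There are three parameters $\tau,\ell,\eta$ and three orthogonality conditions $a_1=a_4=a_5=0$. To solve them, note that $b_k=\cos k\tau$ satisfies $b_{k+1}+b_{k-1}=2\cos\tau\,b_k$ and $b_k=\cosh k\ell$ satisfies $b_{k+1}+b_{k-1}=2\cosh\ell\,b_k$. Let $\xi^2-p\,\xi+(q-2)$ be the polynomial with roots $2\cos\tau$ and $2\cosh\ell$. Substituting for $\xi$ the operator $(b_k)\mapsto(b_{k+1}+b_{k-1})$, whose square is $(b_k)\mapsto(b_{k+2}+2b_k+b_{k-2})$, we annihilate both sequences, and hence $(a_k)$: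
\begin{equation}\label{eq:rec}
a_{k+2}+a_{k-2}=p\,(a_{k+1}+a_{k-1})-q\,a_k .
\end{equation}
The condition $a_1=0$ means $\cos\tau=\eta\cosh\ell$; then both roots are positive, so $p>0$ and $q>2$. Taking $k=0,1,2,3$ in \eqref{eq:rec} gives
\[
a_2=-\tfrac q2,\quad a_3=p\big(1-\tfrac q2\big),\quad a_4=p^2\big(1-\tfrac q2\big)+\tfrac{q^2}2-1,\quad a_5=p\big(a_4+\tfrac12q(q-3)\big).
\]
So $a_4=a_5=0$ holds if and only if $q=3$ and $p=\sqrt7$. The roots of $\xi^2-\sqrt7\,\xi+1$ are $\frac12(\sqrt7\pm\sqrt3)$; the smaller lies in $(0,2)$, and the larger exceeds $2$ because $(\sqrt7+\sqrt3)^2=10+2\sqrt{21}>16$. From now on $\tau\in(0,\frac\pi2)$, $\ell>0$ and $\eta$ are defined by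
\[
\cos\tau=\frac{\sqrt7-\sqrt3}4,\qquad\cosh\ell=\frac{\sqrt7+\sqrt3}4,\qquad\eta=\frac{\cos\tau}{\cosh\ell}=\frac{5-\sqrt{21}}2\in(0,\,0.21).
\]
No freedom is left, and it remains to see that planes that should not meet are in fact disjoint.

\begin{lemma}\label{lem:gram}
$a_0=1$, $a_{\pm1}=a_{\pm4}=a_{\pm5}=0$, and $a_k<-1$ for all other $k$.
\end{lemma}

\begin{proof}
The formulas above give $a_2=-\frac32$, $a_3=-\frac{\sqrt7}2$, $a_4=a_5=0$. Taking $k=4,5,6$ in \eqref{eq:rec},
\[
a_6=\sqrt7\,a_3-a_2=-2,\qquad a_7=\sqrt7\,a_6-a_3=-\tfrac{3\sqrt7}2,\qquad a_8=\sqrt7\,a_7-3a_6=-\tfrac92 .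
\]
By \eqref{eq:ak}, $\eta\cosh8\ell=\cos8\tau+\frac92(1-\eta)\ge-1+\frac92\cdot0.79>2.5$. For $k\ge8$ it follows that $(1-\eta)a_k\le1-\eta\cosh k\ell<-1.5$, so $a_k<-1$.
\end{proof}

Define
\[
\Pi_k=\{y\in\mathbb H^3:\langle y,e_k\rangle=0\},\qquad\mathcal P=\{y\in\mathbb H^3:\langle y,e_k\rangle\le0\ \text{for all }k\},\qquad F_k=\mathcal P\cap\Pi_k,
\]
so that $\sigma\mathcal P=\mathcal P$ and $\sigma F_k=F_{k+1}$. Two properties are used repeatedly.

\smallskip
\noindent\emph{Local finiteness.} By \eqref{eq:ye}, $\langle y,e_k\rangle<0$ whenever $\sqrt\eta\cosh(t-k\ell)>1$. So on a set where $t$ is bounded, all but finitely many of the functions $\langle\cdot,e_k\rangle$ are negative. Consequently a point of $\mathcal P$ on no $\Pi_k$ is interior, and $\partial\mathcal P=\bigcup_kF_k$.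

\smallskip
\noindent\emph{Separation.} If $a_{i-j}<-1$ and $\langle y,e_i\rangle\ge0$, then $\langle y,e_j\rangle<0$. Indeed, $z=e_i+e_j$ has $\langle z,z\rangle=2+2a_{i-j}<0$ and $z_4>0$, so $\langle y,e_i\rangle+\langle y,e_j\rangle<0$.

\begin{lemma}\label{lem:F}
\begin{enumerate}
\item[(a)] For $y\in\mathcal P$ let $K(y)=\{k:y\in\Pi_k\}$. The vectors $e_k$, $k\in K(y)$, are orthonormal, and the elements of $K(y)$ have distinct colors.
\item[(b)] Each $F_k$ is a compact convex right-angled hexagon, and the $F_k$ form a $(1,4,5)$-tiling of $\partial\mathcal P$.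
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $i\ne j$ are in $K(y)$, separation and Lemma~\ref{lem:gram} force $a_{i-j}=0$ and $i-j\in\{\pm1,\pm4,\pm5\}$. None of these numbers is divisible by $3$.

(b) Using $\sigma$, take $k=0$. By separation, $\langle\cdot,e_l\rangle<0$ on $\Pi_0$ for $l\notin\{0,\pm1,\pm4,\pm5\}$. So $F_0\cap F_l=\varnothing$ for such $l$, and $F_0$ is cut out of the hyperbolic plane $\Pi_0$ by the six half-planes $A_i=\{y\in\Pi_0:\langle y,e_{k_i}\rangle\le0\}$, where
\[
(k_1,\dots,k_6)=(-5,-4,1,5,4,-1)
\]
is the cyclic sequence \eqref{eq:cyc} and $i$ is read mod $6$. As $e_0,e_{k_i}$ are orthonormal, their orthogonal complement has signature $(1,1)$, and $L_i=\Pi_0\cap\Pi_{k_i}$ is a line, the boundary of $A_i$. The differences $|k_{i+1}-k_i|$ are $1,5,4,1,5,4$. So $e_0,e_{k_i},e_{k_{i+1}}$ are orthonormal, their complement is a negative line, and $L_i$, $L_{i+1}$ meet orthogonally in one point $p_i$. The nine non-consecutive pairs have differences $6,10,9$ (from $-5$), $9,8,3$ (from $-4$), $3,2$ (from $1$) and $6$ (from $5$). By separation, if $i,j$ are distinct and not consecutive,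 then $L_i$ lies in the interior of $A_j$.

Fix $i$. On $L_i$ only $A_{i-1}$ and $A_{i+1}$ impose conditions. They cut out rays that start at $p_{i-1}$ and at $p_i$. The point $p_i$ lies on $L_{i+1}$, hence in the interior of $A_{i-1}$, and $p_{i-1}$ lies on $L_{i-1}$, hence in the interior of $A_{i+1}$. So $p_{i-1}\ne p_i$, each ray contains the starting point of the other, and $F_0\cap F_{k_i}=F_0\cap L_i=[p_{i-1},p_i]$. Consecutive segments meet only in $p_i$, and non-consecutive ones are disjoint.

The set $F_0$ is closed and convex. It has interior points in $\Pi_0$, since $p_1,p_2\in L_2$ while $p_3\in L_4$ is not on $L_2$. Its boundary in $\Pi_0$ is the union of the six segments. To see that $F_0$ is the bounded side, take a closed disk $\Delta\subset\Pi_0$ that contains the six segments. The set $\Pi_0\setminus\Delta$ is connected and misses the boundary of $F_0$, so it is either contained in $F_0$ or disjoint from it. In the first case convexity would give $F_0=\Pi_0$, which is false. So $F_0\subset\Delta$ is a compact convex set with nonempty interior, a closed disk bounded by the six segments.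
\end{proof}

Compact facets do not yet say that $\mathcal P$ stays within bounded distance of the axis; that needs a connectedness argument.

\begin{lemma}\label{lem:torus}
There is a homeomorphism $\mathcal P\cong D^2\times\mathbb R$ that takes $\partial\mathcal P$ onto $\partial D^2\times\mathbb R$ and conjugates $\sigma$ to $(z,t)\mapsto(z,t+\ell)$. In particular $\bar{\mathcal P}=\mathcal P/\langle\sigma^6\rangle$ is a solid torus with universal cover $\mathcal P$.
\end{lemma}

\begin{proof}
For $(\varphi,t)\in\mathbb T\times\mathbb R$ put
\[
\mu_k(\varphi,t)=\frac{\cos(\varphi-k\tau)}{\sqrt\eta\,\cosh(t-k\ell)},\qquad\mu=\max\big(0,\sup_k\mu_k\big).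
\]
By \eqref{eq:ye}, $\langle y,e_k\rangle\le0$ if and only if $\mu_k\tanh r\le1$, with equality on $\Pi_k$. As $|k|\to\infty$, $\mu_k\to0$ locally uniformly, so $\mu$ is continuous and equals some $\mu_k$ wherever it is positive. Hence $\mathcal P=\{\mu\tanh r\le1\}$ and $\partial\mathcal P=\{\mu\tanh r=1\}$. Also $\mu$ is $\sigma$-invariant, since $\mu_{k+1}(\varphi+\tau,t+\ell)=\mu_k(\varphi,t)$.

The function $r$ is $\sigma$-invariant and $F_k=\sigma^kF_0$ with $F_0$ compact, so $r\le r_0$ on $\partial\mathcal P$ for some $r_0>0$. If $\mu(\varphi,t)>1$, the point with $\tanh r=1/\mu$ lies in $\partial\mathcal P$, so $\mu(\varphi,t)\ge\coth r_0$. Thus $\mu$ omits the interval $(1,\coth r_0)$. It is continuous on a connected space, and $\mu(0,0)\ge1/\sqrt\eta>1$. Hence $\mu\ge\coth r_0$ everywhere, and $\tanh\bar r=1/\mu$ defines a continuous, positive, $\sigma$-invariant function $\bar r(\varphi,t)$ with $\mathcal P=\{r\le\bar r\}$ and $\partial\mathcal P=\{r=\bar r\}$. The map $(r,\varphi,t)\mapsto\big((r/\bar r)\,e^{i(\varphi-\tau t/\ell)},\,t\big)$ has the required properties.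
\end{proof}

\section{The hyperbolic structure on $M$}\label{sec:hyp}

Make $\bar{\mathcal P}$ a colored space by letting $W_i'$ be the image of the union of the $F_k$ of color $i$, and put $N=\mathcal U(\bar{\mathcal P})$. We show that $M\cong N$ and that $N$ is hyperbolic.

\begin{lemma}\label{lem:homeo}
There is a homeomorphism $P\to\bar{\mathcal P}$ that maps the image of $D_k$ onto the image of $F_k$ for every $k$.
\end{lemma}

\begin{proof}
\emph{The boundary.} In a $(1,4,5)$-tiling $(E_k)$, call the arcs $E_k\cap E_l$ \emph{edges} and their endpoints \emph{vertices}. An edge is labeled by the pair $\{k,l\}$. A vertex is the intersection of three tiles and lies on no other, so it is labeled by a triple. The labels that occur, and the labels of the endpoints of each edge, are read off from \eqref{eq:cyc}, so they are the same for $(D_k)$ and $(F_k)$. The deck transformations $T=\hat\rho^{\,6}$ and $T'=\sigma^6$ add $6$ to all labels, so they permute vertices, edges and tiles freely. Define $\beta$ on vertices by matching labels. On one edge from each $T$-orbit choose a homeomorphism onto the edge with the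 same label, agreeing with $\beta$ at the endpoints, and extend to all edges by $\beta T=T'\beta$. Then $\beta$ maps the circle $\partial D_k$ homeomorphically onto $\partial F_k$. A homeomorphism between the boundaries of two balls extends to the balls by coning; do this for $k=0,\dots,5$ and extend again by $\beta T=T'\beta$. The result is a bijection $\beta\colon\partial\tilde P\to\partial\mathcal P$ with $\beta(D_k)=F_k$, and $\beta$ and $\beta^{-1}$ are continuous because both covers are closed and locally finite. It descends to a homeomorphism $\bar\beta\colon\partial P\to\partial\bar{\mathcal P}$ of tori.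

\emph{The meridian.} To extend $\bar\beta$ over the solid tori we must know that it respects meridians, and this is where the equivariance on the covers is used. Let $\Delta\subset P$ be a fiber disk $\{s=s_0\}$ and $J=\partial\Delta$; let $\Delta'=D^2\times\{\text{point}\}\subset\bar{\mathcal P}$ and $J'=\partial\Delta'$. The curve $J$ lifts to a closed curve in $\partial\tilde P$, so $\bar\beta(J)$ lifts to a closed curve in the contractible space $\mathcal P$. Hence the class of $\bar\beta(J)$ lies in the kernel of $H_1(\partial\bar{\mathcal P})\to H_1(\bar{\mathcal P})$, which is generated by $[J']$. The class of $J$ is primitive in $H_1(\partial P)$, so that of $\bar\beta(J)$ is primitive and equals $\pm[J']$. On a torus, two simple closed curves with the same nonzero homology class up to sign are related by an ambient isotopy. Running the isotopy through a collar of the boundary gives a self-homeomorphism of $\bar{\mathcal P}$ that takes $J'$ to $\bar\beta(J)$. The image $\Delta''$ of $\Delta'$ is a disk bounded by $\bar\beta(J)$, and cutting $\bar{\mathcal P}$ along $\Delta''$ gives a ball.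

\emph{The interior.} Extend $\bar\beta|_J$ to a homeomorphism $\Delta\to\Delta''$ by coning. Cut $P$ along $\Delta$ and $\bar{\mathcal P}$ along $\Delta''$. Each becomes a $3$-ball whose boundary is an annulus capped by two copies of the disk, and the maps constructed so far give a homeomorphism of these spheres that respects the regluing. Extend it over the balls by coning and reglue.
\end{proof}

The homeomorphism of Lemma~\ref{lem:homeo} maps $W_i$ onto $W_i'$, so $M\cong\mathcal U(P)\cong N$. In particular $N$ is compact and Hausdorff, and $M$ is connected because $P$ is connected and all three walls are nonempty.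

Recall that an atlas of charts with values in $\mathbb H^3$, whose transition maps are locally restrictions of isometries, defines a smooth structure together with a metric of constant curvature $-1$.

\begin{lemma}\label{lem:N}
$N$ has such an atlas.
\end{lemma}

\begin{proof}
Write points of $N$ as $[y,\gamma]$ with $y\in\mathcal P$, $\gamma\in\Gamma$; then $[\sigma^6y,\gamma]=[y,\gamma]$, and $\Gamma_y$ is generated by the $r_{\operatorname{col}(k)}$, $k\in K(y)$. Let $R_k$ be the reflection in $\Pi_k$. The chart at $[y,\gamma]$ unfolds the copies of $\mathcal P$ that meet at this point by the reflections $R_k$, $k\in K(y)$.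

Fix $(y,\gamma)$. By local finiteness there is an open ball $B$ centered at $y$ that meets $\Pi_k$ only for $k\in K(y)$ and on which $t$ varies by less than $6\ell$, so that $B\cap\mathcal P$ embeds in $\bar{\mathcal P}$ as an open set. Then $B\cap\mathcal P=\{z\in B:\langle z,e_k\rangle\le0\text{ for }k\in K(y)\}$. By Lemma~\ref{lem:F}(a) the reflections $R_k$, $k\in K(y)$, commute and fix $y$, and $R_k$ changes the sign of $\langle\cdot,e_k\rangle$ while preserving $\langle\cdot,e_l\rangle$ for the other $l\in K(y)$. Since the colors in $K(y)$ are distinct, $r_{\operatorname{col}(k)}\mapsto R_k$ defines an isomorphism $\iota_y$ from $\Gamma_y$ onto the group $G_y$ generated by these reflections. Every $G_y$-orbit in $B$ meets $\mathcal P$: apply $R_k$ for those $k$ with $\langle\cdot,e_k\rangle>0$. If $z$ and $\prod_{k\in A}R_k\,z$ both lie in $\mathcal P$, then $\langle z,e_k\rangle=0$ for $k\in A$, and the two points coincide. So each orbit meets $\mathcal P$ in one point $z$, and the stabilizer of $z$ is generated by the $R_k$ with $k\in K(z)\subset K(y)$; it is $\iota_y(\Gamma_z)$. This matches the identification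 in $N$, so
\[
\phi_{y,\gamma}\colon V=\{[z,\gamma\gamma']:z\in B\cap\mathcal P,\ \gamma'\in\Gamma_y\}\to B,\qquad[z,\gamma\gamma']\mapsto\iota_y(\gamma')z
\]
is a well-defined bijection. The set $V$ is open, as its preimage $(B\cap\mathcal P)\times\gamma\Gamma_y$ is open and saturated. The map $\phi_{y,\gamma}$ is continuous, and its inverse is continuous on each of the finitely many closed pieces $\iota_y(\gamma')(B\cap\mathcal P)$ of $B$. So it is a homeomorphism.

Let $[z,\gamma\gamma']\in V$. Since $\iota_z$ is the restriction of $\iota_y$ to $\Gamma_z$, we have for $z'\in \mathcal P$ near $z$ and $\gamma''\in\Gamma_z$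
\[
\phi_{y,\gamma}[z',\gamma\gamma'\gamma'']=\iota_y(\gamma')\,\iota_z(\gamma'')z'=\iota_y(\gamma')\,\phi_{z,\gamma\gamma'}[z',\gamma\gamma'\gamma''].
\]
So near any of its points a chart is an isometry composed with a chart centered at that point. Two charts centered at the same point of $N$ also differ by an isometry: changing $\gamma$ within $\gamma\Gamma_y$ is the case $z=y$ of the formula, and $\phi_{\sigma^6y,\gamma}=\sigma^6\phi_{y,\gamma}$ because $R_{k+6}=\sigma^6R_k\sigma^{-6}$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:hyp}]
The smooth manifold $M$ is connected and homeomorphic to the closed hyperbolic manifold $N$. Homeomorphic smooth $3$-manifolds are diffeomorphic (Moise; Munkres). Pull back the metric of $N$ by a diffeomorphism.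
\end{proof}

\section{Cyclic covers and the proof of the theorems}\label{sec:final}

For $m\ge1$ let $f_m(\theta,s)=f(\theta,ms)$ and $M_m=f_m^{-1}(0)\subset\mathbb T^4$, so $M_1=M$. The map $(\theta,s)\mapsto(\theta,ms)$ is an $m$-fold cyclic covering of $\mathbb T^4$ and $M_m$ is the preimage of $M$. Hence $0$ is a regular value of $f_m$, the map $M_m\to M$ is an $m$-fold cyclic covering, and the pulled-back metric has curvature $-1$ and volume $m\operatorname{vol}(M)$. By Lemma~\ref{lem:U}, $M_m\cong\mathcal U(P_m)$ with $P_m=\{(x,s)\in C\times\mathbb T:g(x,ms)=0\}$. The map $(x,s)\mapsto(x,s/m)$ takes the connected space $\tilde P$ onto $P_m$, and all three walls of $P_m$ are nonempty, so $M_m$ is connected. By Mostow rigidity, homeomorphic closed hyperbolic $3$-manifolds are isometric and so have the same volume. The $M_m$ are therefore pairwise non-homeomorphic.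

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}]
The function $f_m$ has degree $\le1$ in each $\theta_i$ and degree $\le m$ in $s$. For $d_1,d_2,d_3\ge1$ and $d_4\ge m$, Proposition~\ref{prop:real} with $n=4$ gives a smooth real hypersurface $X$ of multidegree $(2d_1,\dots,2d_4)$ with $X(\mathbb R)$ diffeomorphic to $M_m$ and with the stated Kodaira dimension. For $m=1$ and all $d_i=1$ we have $K_X\cong\mathcal O_X$, $\kappa(X)=0$ and $X(\mathbb R)\cong M$, which is Theorem~\ref{thm:A}. For any $m$ and any $d_4\ge\max(2,m)$, the choices $(1,1,1,d_4)$ and $(1,1,2,d_4)$ give $\kappa=1$ and $\kappa=2$ with real locus $M_m$. The choice $(1,2,2,2)$ with $m=1$ gives $\kappa=3$.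
\end{proof}

\begin{remark}
The perturbation in Proposition~\ref{prop:real} cannot be skipped. Put $\xi_i=u_i^2-v_i^2$ and $\omega_i=u_i^2+v_i^2$, which correspond to $\cos\theta_i$ and $1$. The form of multidegree $(2,2,2,2)$ that corresponds to $f$ is
\[
h\,\omega_4(\xi_1\omega_2\omega_3+\omega_1\xi_2\omega_3+\omega_1\omega_2\xi_3)+\tfrac12(c_0\,\omega_1\xi_2\xi_3+c_1\,\xi_1\xi_2\omega_3+c_2\,\xi_1\omega_2\xi_3),
\]
with the $c_j$ read as quadratic forms in $(u_4,v_4)$. Every term lies in the square of the ideal $(\xi_1,\xi_2,\xi_3,\omega_4)$, so the hypersurface it defines is singular at the non-real points where these four forms vanish.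
\end{remark}

\begin{thebibliography}{9}

\bibitem{egh}
Eliashberg, Givental and Hofer, \emph{Introduction to symplectic field theory}, GAFA 2000.

\bibitem{nash}
\emph{The Nash conjecture for threefolds},
\texttt{http://www.ams.org/\allowbreak era/\allowbreak 1998-04-10/\allowbreak S1079-6762-98-00049-3/\allowbreak S1079-6762-98-00049-3.pdf}.

\end{thebibliography}
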